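\title{The average distance of a connected graph is at most its Randi\'c index}

\begin{abstract}
We prove a conjecture of Graffiti (Fajtlowicz): the average distance of a connected graph with $n\ge 2$ vertices is at most its Randi\'c index. Equality holds only for $K_2$, and the difference is at least $(\frac13-o(1))\sqrt n$. The main step is the bound $\bar l<\rho+1$ for the average distance $\bar l$, where $\rho$ is the sum of $1/\max(d_u,d_v)$ over the edges $uv$. We prove it for the mean distance under an arbitrary probability measure on the vertices, by an induction on graphs with ordered vertex sets.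
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. Let $G$ be a connected graph with $n\ge2$ vertices, let $d_v$ be the degree of the vertex $v$, and let $\operatorname{dist}_G$ be the distance in $G$. The \emph{average distance} and the \emph{Randi\'c index} of $G$ are
\[
\bar l(G)=\binom n2^{-1}\sum_{\{x,y\}}\operatorname{dist}_G(x,y),
\qquad
R(G)=\sum_{uv\in E(G)}\frac1{\sqrt{d_ud_v}},
\]
where the first sum runs over unordered pairs of distinct vertices and the second counts each edge once. A conjecture of Graffiti (Fajtlowicz), posed in \cite{forms}, asserts that $\bar l(G)\le R(G)$ for every such graph. We prove it.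

The two quantities are of different kinds: $R$ sees only the degrees at the two ends of each edge, while $\bar l$ depends on the global shape of the graph. To see what $R$ measures, note that a vertex $v$ lies on $d_v\ge1$ edges, so that
\begin{equation}\label{eq:n}
\sum_{uv\in E(G)}\Bigl(\frac1{d_u}+\frac1{d_v}\Bigr)=n .
\end{equation}
The inequality of the arithmetic and geometric means gives $R(G)\le n/2$, with equality for regular graphs, and $R$ falls below $n/2$ to the extent that edges join vertices of unequal degrees. On the other side $\bar l(G)\le\frac{n+1}3$ for all connected graphs (Lemma~\ref{lem:path}), so the conjecture holds for regular graphs. The very irregular star $K_{1,n-1}$ has a small index, but it also has short distances: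
\begin{equation}\label{eq:star}
R(K_{1,n-1})=\sqrt{n-1},\qquad \bar l(K_{1,n-1})=\frac{(n-1)+2\binom{n-1}2}{\binom n2}=\frac{2(n-1)}n .
\end{equation}
A counterexample would have to combine irregular degrees with long distances. The natural candidate is the \emph{double broom}: two hubs joined by a path of length $L\ge2$, each hub carrying $a\ge2$ pendant leaves. Fix $L$ and let $a\to\infty$. Among the $\binom{2a+L+1}2\sim2a^2$ pairs of vertices, $2\binom a2\sim a^2$ are pairs of leaves at distance $2$, another $a^2$ are pairs of leaves at distance $L+2$, and the remaining $O(a)$ pairs are at bounded distance. Hence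
\begin{equation}\label{eq:broom}
\bar l\to 2+\frac L2,\qquad\text{while}\qquad R=\frac{2a}{\sqrt{a+1}}+\frac2{\sqrt{2(a+1)}}+\frac{L-2}2 .
\end{equation}
Lengthening the path by one edge adds $\frac12$ to both sides, so the path gains nothing, and the leaves that were needed to make half of all pairs use the path add about $2\sqrt a$ to $R$. One is led to guess that the conjecture is true with room of order $\sqrt n$.

\begin{theorem}\label{thm:randic}
For every connected graph $G$ with $n\ge2$ vertices, $\bar l(G)\le R(G)$, with equality if and only if $G=K_2$. Moreover,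
\[
R(G)-\bar l(G)\ \ge\ \frac{n-\sqrt{n-1}+1-2\bar l(G)}{\sqrt{n-1}+1}\ \ge\ \frac{(\sqrt{n-1}-1)(\sqrt{n-1}-2)}{3(\sqrt{n-1}+1)} .
\]
\end{theorem}

The last bound is $(\frac13-o(1))\sqrt n$, so $R-\bar l$ tends to infinity uniformly over connected graphs on $n$ vertices. The order $\sqrt n$ is best possible, since $R-\bar l=\sqrt{n-1}-2+\frac2n$ for stars by \eqref{eq:star}.

The slack of order $\sqrt n$ makes $R$ an awkward quantity to compare with $\bar l$ directly. We replace the geometric mean of the two degrees by their maximum and put
\[
\rho(G)=\sum_{uv\in E(G)}\frac1{\max(d_u,d_v)}\ \le\ R(G).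
\]
This removes the slack. A star has $\rho=1$. In a double broom the $2a+2$ edges at the hubs contribute $\frac1{a+1}$ each and the other $L-2$ edges contribute $\frac12$ each, so $\rho=1+\frac L2$. In both families $\bar l$ tends to $\rho+1$, and the main step of the paper is that this is the worst case. The proof cuts the graph into pieces and deletes vertices; these operations do not preserve the uniform distribution on the vertices, so we work with all distributions at once. For a connected graph $H$ and a probability measure $\mu$ on $V(H)$ let
\[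
E_\mu(H)=\sum_{x,y\in V(H)}\mu(x)\mu(y)\operatorname{dist}_H(x,y),
\]
the sum being over ordered pairs. This is the expected distance between two independent random vertices with law $\mu$. If $\mu$ is uniform on the $n$ vertices of $G$, then $\bar l(G)=\frac n{n-1}E_\mu(G)$.

\begin{theorem}\label{thm:rho}
For every connected graph $G$ with $n\ge2$ vertices and every probability measure $\mu$ on $V(G)$ we have $E_\mu(G)\le\rho(G)+1$. For the average distance, with $\rho=\rho(G)$,
\[
\bar l(G)\ \le\ \frac n{n-1}(\rho-1)+\frac{2(n-\rho)}n\ \le\ \rho+1-\frac\rho n\ <\ \rho+1 .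
\]
The first bound on $\bar l$ is an equality for all stars, including $K_2$, and the constant $1$ in $\rho+1$ is best possible.
\end{theorem}

Section~\ref{sec:compare} derives Theorem~\ref{thm:randic} from Theorem~\ref{thm:rho}. Section~\ref{sec:mean} collects the tools for bounding $E_\mu$. Section~\ref{sec:ordered} reduces Theorem~\ref{thm:rho} to an inequality for graphs with ordered vertices (Proposition~\ref{prop:key}), and Section~\ref{sec:key} proves that inequality.

\section{From $\rho$ to the Randi\'c index}\label{sec:compare}

Theorem~\ref{thm:rho} and the inequality $\rho\le R$ give only $\bar l<R+1$. To recover the missing $1$ we bound $R-\rho$ from below. The bound is large unless $\rho$ is close to $n/2$, and in that range the general estimate $\bar l\le\frac{n+1}3$ takes over. Throughout this section $G$ is connected with $n\ge2$ vertices, and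
\[
q=\sqrt{n-1},\qquad f(t)=t+\frac{n-2t}{q+1}.
\]
The function $f$ is affine with slope $\frac{q-1}{q+1}$, so it is nondecreasing, and strictly increasing when $n\ge3$.

\begin{lemma}\label{lem:chord}
$R(G)\ge f(\rho(G))$.
\end{lemma}

\begin{proof}
For an edge $uv$ let $x=1/\max(d_u,d_v)$, $y=1/\min(d_u,d_v)$ and $\tau=y/x$. Degrees lie between $1$ and $n-1$, so $\tau\in[1,q^2]$. On this interval $\sqrt\tau\ge1+\frac{\tau-1}{q+1}$: for $q>1$ the right side is the chord of the concave function $\sqrt\tau$ through $(1,1)$ and $(q^2,q)$, and for $q=1$ both sides equal $1$. Therefore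
\[
\frac1{\sqrt{d_ud_v}}=x\sqrt\tau\ge x+\frac{y-x}{q+1}.
\]
Sum over the edges. The terms $x$ add up to $\rho$, and the terms $y-x=(x+y)-2x$ add up to $n-2\rho$ by \eqref{eq:n}.
\end{proof}

\begin{lemma}\label{lem:path}
$\bar l(G)\le\frac{n+1}3$.
\end{lemma}

\begin{proof}
We show by induction on $n$ that the distances over all unordered pairs add up to at most $\sum_{j=2}^n\binom j2=\binom{n+1}3$; dividing by $\binom n2$ gives the claim. For $n=2$ the sum is $1$. For $n\ge3$ let $v$ be a leaf of a spanning tree, so that $G-v$ is connected. List the other vertices by nondecreasing distance from $v$. Every distance from $1$ up to the largest one occurs, so the $i$th vertex of the list is at distance at most $i$, and the pairs containing $v$ contribute at most $1+\dots+(n-1)=\binom n2$. For the other pairs $\operatorname{dist}_G\le\operatorname{dist}_{G-v}$, and the induction hypothesis applies to $G-v$.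
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:randic}, assuming Theorem~\ref{thm:rho}]
Write $\bar l=\bar l(G)$ and $\rho=\rho(G)$. Theorem~\ref{thm:rho} gives $\rho>\bar l-1$. By Lemma~\ref{lem:chord}, the monotonicity of $f$ and $n=q^2+1$,
\begin{equation}\label{eq:chain}
R(G)\ge f(\rho)\ge f(\bar l-1)=\bar l-1+\frac{q^2+3-2\bar l}{q+1}=\bar l+\frac{q^2-q+2-2\bar l}{q+1}.
\end{equation}
Since $q^2-q+2=n-\sqrt{n-1}+1$, this is the first displayed inequality of the theorem. Lemma~\ref{lem:path} reads $\bar l\le\frac{q^2+2}3$, whence
\[
q^2-q+2-2\bar l\ \ge\ q^2-q+2-\frac{2(q^2+2)}3=\frac{(q-1)(q-2)}3 ,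
\]
which is the second. It remains to compare $R(G)$ with $\bar l$.

If $n\ge5$, then $q\ge2$, so $f(\bar l-1)\ge\bar l$. The second inequality in \eqref{eq:chain} is strict because $f$ is strictly increasing, so $R(G)>\bar l$.

If $n\in\{3,4\}$, the bound $(q-1)(q-2)/3$ is negative and we argue directly. The edges at a vertex of maximum degree $D$ contribute $D\cdot\frac1D=1$ to $\rho$, so $\rho\ge1$ and $R(G)\ge f(1)=1+\frac{q^2-1}{q+1}=\sqrt{n-1}$. Since $\sqrt2>\frac43$ and $\sqrt3>\frac53$, Lemma~\ref{lem:path} gives $R(G)>\bar l$.

If $n=2$, then $G=K_2$ and $R(G)=1=\bar l$.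
\end{proof}

\section{Mean distance under a probability measure}\label{sec:mean}

In this section $H$ is a connected graph and $\mu$ a probability measure on $V(H)$. Deleting edges does not decrease distances, so
\begin{equation}\label{eq:span}
E_\mu(H)\le E_\mu(H')\quad\text{for every connected spanning subgraph $H'$ of $H$.}
\end{equation}
The next lemma says that $E_\mu$ is additive over pieces that meet in one vertex, at the price of changing the measure. For a map $\pi$ defined on $V(H)$ we write $\pi\mu$ for the image measure, $(\pi\mu)(y)=\mu(\pi^{-1}(y))$.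

\begin{lemma}[Gluing]\label{lem:glue}
Let $H=H_1\cup H_2$ with $H_1,H_2$ connected and $V(H_1)\cap V(H_2)=\{z\}$. Let $\pi_i\colon V(H)\to V(H_i)$ be the identity on $V(H_i)$ and send all other vertices to $z$. Then $E_\mu(H)=E_{\pi_1\mu}(H_1)+E_{\pi_2\mu}(H_2)$.
\end{lemma}

\begin{proof}
We claim that $\operatorname{dist}_H(x,y)=\operatorname{dist}_{H_1}(\pi_1x,\pi_1y)+\operatorname{dist}_{H_2}(\pi_2x,\pi_2y)$; the lemma follows by averaging over $x$ and $y$. A path can pass from $H_1$ to $H_2$ only through $z$, which it visits at most once. So if $x,y$ lie in the same $H_i$, every path between them stays in $H_i$, and the other term is the distance from $z$ to itself. If $x\in H_1$ and $y\in H_2$, every path between them consists of a path from $x$ to $z$ in $H_1$ and a path from $z$ to $y$ in $H_2$.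
\end{proof}

A \emph{bridge} of $H$ is an edge $e$ whose removal disconnects $H$; then $H-e$ has two components, the \emph{sides} of $e$. Let $M_e$ be the $\mu$-mass of one side. The quantity
\begin{equation}\label{eq:half}
2M_e(1-M_e)=\tfrac12-\tfrac12(1-2M_e)^2\le\tfrac12
\end{equation}
does not depend on the side chosen; it is the probability that $e$ separates two independent random vertices.

\begin{lemma}[Bridges]\label{lem:bridges}
Let $B$ be a set of bridges of $H$ and let $K_1,\dots,K_j$ be the components of $H-B$. There are probability measures $\mu_i$ on $V(K_i)$ with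
\[
E_\mu(H)=\sum_{i=1}^jE_{\mu_i}(K_i)+\sum_{e\in B}2M_e(1-M_e).
\]
In particular $E_\mu(T)=\sum_{e\in E(T)}2M_e(1-M_e)\le\frac{N-1}2$ for a tree $T$ with $N$ vertices.
\end{lemma}

\begin{proof}
Induction on $|B|$; there is nothing to prove for $B=\emptyset$. Let $e=ab\in B$ have sides $H_a\ni a$ and $H_b\ni b$. Lemma~\ref{lem:glue}, applied at $a$ and then at $b$, gives
\[
E_\mu(H)=E_{\mu_a}(H_a)+E_{\mu_b}(H_b)+2M_e(1-M_e),
\]
where $\mu_a$ is $\mu$ with the mass outside $H_a$ moved to $a$, $\mu_b$ is $\mu$ with the mass outside $H_b$ moved to $b$, and the last term is the mean distance in the graph consisting of the edge $e$, with masses $M_e$ and $1-M_e$ at its ends. Let $e'\in B$ be another bridge, say in $H_a$. It is a bridge of $H_a$, and its side not containing $a$ is the same vertex set in $H_a$ as in $H$, with the same mass under $\mu_a$ as under $\mu$. So the term of $e'$ is unchanged, and the induction hypothesis applies to $H_a$ and $H_b$.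
\end{proof}

By \eqref{eq:span} every connected graph with $N$ vertices has $E_\mu\le\frac{N-1}2$, with equality for a path carrying mass $\frac12$ at each end. The next two lemmas improve this bound in two situations: when a spanning tree has many leaves, and when there is a cycle.

\begin{lemma}[Leaves]\label{lem:leaves}
Let $T$ be a tree with $N\ge3$ vertices, and let $\Lambda$ be a set of $k\ge1$ vertices of degree $1$ in $T$. If $\mu(\Lambda)\le a\le\frac k2$, then
\[
E_\mu(T)\le\frac{N-1}2-\frac{(k-2a)^2}{2k}.
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:bridges} and \eqref{eq:half}, $E_\mu(T)=\frac{N-1}2-\frac12\sum_e(1-2M_e)^2$. Keep only the edges at the vertices of $\Lambda$; they are distinct because $N\ge3$, and the edge at $v$ has $M_e=\mu(v)$. By the Cauchy--Schwarz inequality,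
\[
\sum_{v\in\Lambda}(1-2\mu(v))^2\ge\frac{(k-2\mu(\Lambda))^2}k\ge\frac{(k-2a)^2}k,
\]
since $k-2\mu(\Lambda)\ge k-2a\ge0$.
\end{proof}

\begin{lemma}[Cycles]\label{lem:cycle}
If $H$ has $N$ vertices and contains a cycle, then $E_\mu(H)\le\frac{N-1}2-\frac13$.
\end{lemma}

\begin{proof}
Adding one edge of $H$ to a spanning tree gives a connected spanning subgraph with exactly one cycle $C_h$, and its other $N-h$ edges are bridges. By \eqref{eq:span} and Lemma~\ref{lem:bridges}, $E_\mu(H)\le\frac{N-h}2+E_\nu(C_h)$ for some probability measure $\nu$ on $V(C_h)$.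

If $h=3$, then $E_\nu(C_3)=1-\sum_x\nu(x)^2\le\frac23$, and $\frac{N-3}2+\frac23=\frac{N-1}2-\frac13$.

For $h\ge4$ we show that $E_\nu(C_h)\le\frac h4$, using half circles in place of the sides of a bridge. Place the vertices at the integer points of a circle of circumference $h$, so that arc distance equals distance in $C_h$. The half circle $[t,t+\frac h2)$ contains $x$ exactly when $t$ lies in the arc $(x-\frac h2,x]$. For two vertices $x,y$ these arcs of length $\frac h2$ differ by a rotation through $\operatorname{dist}(x,y)\le\frac h2$, so the set of $t$ for which the half circle contains exactly one of $x,y$ has measure $2\operatorname{dist}(x,y)$. Averaging over $x$ and $y$, with $M_t$ the mass of the half circle, we get $2E_\nu(C_h)=\int_0^h2M_t(1-M_t)\,dt\le\frac h2$. Thus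
\[
E_\mu(H)\le\frac{N-h}2+\frac h4=\frac{N-1}2-\Bigl(\frac h4-\frac12\Bigr)\le\frac{N-1}2-\frac12 .\qedhere
\]
\end{proof}

\section{Ordered graphs and the proof of Theorem~\ref{thm:rho}}\label{sec:ordered}

An \emph{ordered graph} is a connected graph $X$ with a total order on its vertices. For a vertex $v$ let $c_v$ be the number of neighbors of $v$ that come earlier than $v$, and $p_v$ the number that come later, so $\deg_Xv=c_v+p_v$. (In Section~\ref{sec:key} the earlier neighbors are the candidates for children of $v$ in a rooted tree, and the later ones the candidates for its parent.) Subgraphs carry the induced order.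

Order the vertices of $G$ by nondecreasing degree, breaking ties arbitrarily. The later end of an edge then has the larger degree, and assigning each edge to its later end gives
\begin{equation}\label{eq:rhoorder}
\rho(G)=\sum_v\frac{c_v}{d_v}=\sum_v\Bigl(1-\frac{p_v}{d_v}\Bigr).
\end{equation}
The right side makes sense for any order. This is the advantage of $\rho$ over $R$: an order by degrees is destroyed when a vertex is deleted, but a statement about all orders survives. One correction is needed. In a star whose center comes last, all the leaves have $c_v=0$ and contribute nothing to \eqref{eq:rhoorder}, although they are responsible for all the distances. We therefore give each vertex without earlier neighbors one fictitious earlier neighbor, and define for an ordered graph $X$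
\[
c_v^*=\max(c_v,1),\qquad \delta_v=c_v^*+p_v,\qquad\theta_v=\frac{c_v^*}{\delta_v}=1-\frac{p_v}{\delta_v},\qquad Q(X)=\sum_{v\in V(X)}\theta_v .
\]

\begin{proposition}\label{prop:key}
For every ordered graph $X$ and every probability measure $\mu$ on $V(X)$,
\[
E_\mu(X)\le Q(X)-1 .
\]
\end{proposition}

\begin{example}[Trees]\label{ex:tree}
Let $X$ be an ordered tree with $N\ge1$ vertices. Counting edges by their earlier ends gives $\sum_vp_v=N-1$, and $\delta_v\ge2$ whenever $p_v\ge1$. Hence
\[
Q(X)-1=N-1-\sum_v\frac{p_v}{\delta_v}\ge\frac{N-1}2\ge E_\mu(X)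
\]
by Lemma~\ref{lem:bridges}. Each edge adds at most $\frac12$ to $E_\mu$ and at least $\frac12$ to $Q-1$. Equality holds for a path ordered from one end to the other with mass $\frac12$ at each end. The step $\delta_v\ge2$ is where the fictitious neighbor is used. Without it, a star with its center last would have $Q-1=0$, and the proposition would fail.
\end{example}

The proof of Proposition~\ref{prop:key} occupies Section~\ref{sec:key}. To apply it to $G$ we remove the vertices with $c_v=0$; every remaining vertex has a true earlier neighbor in $G$, which takes the place of the fictitious one. The removal may disconnect the graph. Each new component brings an extra $-1$ from the proposition, and these pay for the bridges that reconnect the components.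

\begin{proof}[Proof of Theorem~\ref{thm:rho}, assuming Proposition~\ref{prop:key}]
Order $V(G)$ by nondecreasing degree, let $c_v,p_v$ refer to $G$, and let $S=\{v:c_v=0\}$. The later end of an edge has $c\ge1$, so $S$ is an independent set, and $V(G)\setminus S\ne\emptyset$ because $G$ has an edge. Let $X_1,\dots,X_r$ be the components of $G-S$.

\emph{The components.} Let $v\in X_i$. A later neighbor of $v$ has $c\ge1$, so it lies outside $S$ and hence in $X_i$. Thus $v$ has $p_v$ later neighbors in $X_i$. It has at most $c_v$ earlier neighbors in $X_i$, and $c_v\ge1$, so the value of $\delta_v$ computed in $X_i$ is at most $c_v+p_v=d_v$, and the value of $\theta_v$ computed in $X_i$ is at most $1-p_v/d_v=c_v/d_v$. By \eqref{eq:rhoorder},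
\begin{equation}\label{eq:sumQ}
\sum_{i=1}^rQ(X_i)\le\sum_{v\notin S}\frac{c_v}{d_v}=\rho .
\end{equation}

\emph{Reconnecting them.} Form the bipartite graph whose nodes are $X_1,\dots,X_r$ and the vertices of $S$, with $u\in S$ joined to $X_i$ when $u$ has a neighbor in $X_i$. Every edge of $G$ lies inside some $X_i$ or joins $S$ to some $X_i$, so this graph is connected because $G$ is. Take a spanning tree of it, realize each of its edges by an edge of $G$, and call the resulting edge set $B$. Let $b_u\ge1$ be the number of edges of $B$ at $u\in S$. Each of the $r+|S|-1$ edges of $B$ has exactly one end in $S$, so $\sum_{u\in S}(b_u-1)=r-1$. Let $G'$ be the connected spanning subgraph of $G$ formed by $X_1,\dots,X_r$ and $B$. Every edge of $B$ is a bridge of $G'$, since deleting it splits the spanning tree of nodes in two, and the components of $G'-B$ are the $X_i$ and the single vertices of $S$. If $b_u=1$, one side of the bridge at $u$ is $\{u\}$. For the other bridges we use \eqref{eq:half}. By \eqref{eq:span}, Lemma~\ref{lem:bridges} and Proposition~\ref{prop:key},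
\[
E_\mu(G)\le\sum_{i=1}^r\bigl(Q(X_i)-1\bigr)+\sum_{u:\,b_u\ge2}\frac{b_u}2+\sum_{u:\,b_u=1}2\mu(u)\bigl(1-\mu(u)\bigr).
\]
For $b_u\ge2$ we have $\frac{b_u}2\le b_u-1$, so the middle sum is at most $r-1$. With \eqref{eq:sumQ},
\begin{equation}\label{eq:main}
E_\mu(G)\le\rho-1+2\sum_{u\in S}\mu(u)\bigl(1-\mu(u)\bigr)\le\rho+1 .
\end{equation}

\emph{The uniform measure.} Multiplying the first inequality of \eqref{eq:main} by $\frac n{n-1}$, with $\mu(u)=\frac1n$, gives $\bar l(G)\le\frac n{n-1}(\rho-1)+\frac{2|S|}n$. Each term $c_v/d_v$ is at most $1$, so $\rho\le n-|S|$, that is $|S|\le n-\rho$, and the first bound on $\bar l$ follows. Since $\rho\le n$, we have $\frac{\rho-1}{n-1}\le\frac\rho n$, and so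
\[
\frac n{n-1}(\rho-1)+\frac{2(n-\rho)}n=\rho-1+\frac{\rho-1}{n-1}+2-\frac{2\rho}n\le\rho+1-\frac\rho n<\rho+1 .
\]

\emph{Sharpness.} For a star $\rho=1$, and the first bound equals $\frac{2(n-1)}n$, which is $\bar l$ by \eqref{eq:star}. For double brooms with $L$ fixed and $a\to\infty$ we have $\rho=1+\frac L2$ and $\bar l\to2+\frac L2=\rho+1$ by \eqref{eq:broom}; the same limit holds for $E_\mu=\frac{n-1}n\bar l$ with $\mu$ uniform. So the constant $1$ cannot be lowered, even for large $\rho$.
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}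

Let $X$ be an ordered graph with $N$ vertices and last vertex $z$. Then $p_z=0$ and $\theta_z=1$. Define the \emph{loss}
\[
\Delta=\sum_{v\ne z}\Bigl(\frac12-\theta_v\Bigr),\qquad\text{so that}\qquad Q(X)-1=\frac{N-1}2-\Delta .
\]
Call a number $\gamma$ a \emph{gain} for $X$ and $\mu$ if $E_\mu(X)\le\frac{N-1}2-\gamma$. The proposition holds for $X$ and $\mu$ as soon as there is a gain $\gamma\ge\Delta$. For trees $\Delta\le0$ and the gain $0$ is enough. In graphs with cycles the additional edges raise the numbers $p_v$, so that $\Delta$ can be positive, and Lemmas~\ref{lem:leaves} and~\ref{lem:cycle} have to supply the gain.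

\begin{example}[Fans]\label{ex:fan}
Let $k\ge2$, and let $X$ consist of a path $a_1a_2\cdots a_k$ and a vertex $z$ adjacent to all $a_i$, with the order $a_1<\dots<a_k<z$. For $i<k$ we have $c^*_{a_i}=1$ and $p_{a_i}=2$, so $\theta_{a_i}=\frac13$, while $\theta_{a_k}=\frac12$. Thus $\Delta=\frac{k-1}6$: each edge of the path costs $\frac16$. The star at $z$ is a spanning tree with $k$ leaves of total mass at most $1\le\frac k2$, so Lemma~\ref{lem:leaves} with $a=1$ gives the gain $\frac{(k-2)^2}{2k}$, about $\frac12$ per leaf when $k$ is large. Lemma~\ref{lem:cycle} gives the gain $\frac13$. One of the two always suffices: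
\begin{equation}\label{eq:fan}
\frac{k-1}6\le\max\Bigl(\frac13,\frac{(k-2)^2}{2k}\Bigr)\qquad(k\ge2).
\end{equation}
For $k\le3$ the left side is at most $\frac13$, and for $k\ge4$ we have $3(k-2)^2-k(k-1)=(2k-3)(k-4)\ge0$. Equality holds in \eqref{eq:fan} for $k=3$, with the cycle, and for $k=4$, with the leaves, so neither lemma can replace the other.
\end{example}

The general proof shows that a smallest counterexample resembles a fan in two respects: every vertex other than $z$ has a later neighbor, and all these vertices but at most one have $c_v\le p_v$. A spanning tree with $k$ leaves then bounds the loss by $\frac{k-1}6$, plus a correction for the exceptional vertex.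

Suppose the proposition is false, and choose an ordered graph $X$ and a measure $\mu$ with $E_\mu(X)>Q(X)-1$ and with the number $N$ of vertices as small as possible. By Example~\ref{ex:tree}, $N\ge3$. Put $s=\sum_v\mu(v)^2$.

\subsection{Cut vertices}\label{sub:cut}

Suppose $X-y$ is disconnected for some vertex $y$. Let $X_1$ be induced by $y$ and one component of $X-y$, and $X_2$ by $y$ and the other components. Both are connected, have fewer than $N$ vertices, and share only $y$. A vertex $v\ne y$ keeps all its neighbors, so $\theta_v$ is unchanged. Let $p^{(i)}$ and $\delta^{(i)}$ be the values of $p_y$ and $\delta_y$ in $X_i$. Then $p^{(1)}+p^{(2)}=p_y$ and $\delta^{(i)}\le\delta_y$, so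
\[
Q(X_1)+Q(X_2)=\sum_{v\ne y}\theta_v+2-\frac{p^{(1)}}{\delta^{(1)}}-\frac{p^{(2)}}{\delta^{(2)}}\le\sum_{v\ne y}\theta_v+2-\frac{p_y}{\delta_y}=Q(X)+1 .
\]
Lemma~\ref{lem:glue} and the minimality of $N$ give $E_\mu(X)\le(Q(X_1)-1)+(Q(X_2)-1)\le Q(X)-1$, a contradiction.

Hence $X-v$ is connected for every vertex $v$. All degrees in $X$ are at least $2$, because with $N\ge3$ the neighbor of a vertex of degree $1$ would be a cut vertex. In particular $X$ is not a tree, so it contains a cycle.

\subsection{Deleting a vertex}\label{sub:delete}

We now apply the minimality of $N$ to $X-v$. Let $\operatorname{drop}(v)=Q(X)-Q(X-v)$. The mass of $v$ must be moved somewhere. Moving it to one neighbor would do, but spreading it over all neighbors gives a better constant in front of $\mu(v)^2$.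

\begin{lemma}\label{lem:drop}
For every vertex $v$, with $m=\mu(v)$, we have $\operatorname{drop}(v)<2m-\frac52m^2$.
\end{lemma}

\begin{proof}
Let $\nu$ be the probability measure on $V(X-v)$ obtained from $\mu$ by distributing the mass $m$ equally among the neighbors of $v$. Let $w,w'$ be independent uniformly random neighbors of $v$, and write $\operatorname{dist}'$ for the distance in $X-v$. Expanding the two quadratic forms,
\begin{align*}
E_\mu(X)&=\sum_{x,y\ne v}\mu(x)\mu(y)\operatorname{dist}_X(x,y)+2m\sum_{y\ne v}\mu(y)\operatorname{dist}_X(v,y),\\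
E_\nu(X-v)&=\sum_{x,y\ne v}\mu(x)\mu(y)\operatorname{dist}'(x,y)+2m\sum_{y\ne v}\mu(y)\,\mathbb E\operatorname{dist}'(w,y)+m^2\,\mathbb E\operatorname{dist}'(w,w').
\end{align*}
Here $\operatorname{dist}_X\le\operatorname{dist}'$ on $V(X-v)$, and $\operatorname{dist}_X(v,y)\le1+\operatorname{dist}'(w,y)$ for every neighbor $w$ of $v$. Also $w\ne w'$ with probability $1-\frac1{\deg v}\ge\frac12$, so $\mathbb E\operatorname{dist}'(w,w')\ge\frac12$. Since $\sum_{y\ne v}\mu(y)=1-m$,
\[
Q(X)-1<E_\mu(X)\le E_\nu(X-v)+2m(1-m)-\tfrac12m^2\le Q(X-v)-1+2m-\tfrac52m^2 .\qedhere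
\]
\end{proof}

For a single vertex this may say nothing, since $\operatorname{drop}(v)$ can be negative: deleting $z$ from a fan leaves a path with $Q=\frac{k+1}2$, so $\operatorname{drop}(z)=\frac12-\frac{k-1}6$. The sum over all vertices, however, has a closed form.

\begin{lemma}\label{lem:sumdrop}
$\displaystyle\sum_v\operatorname{drop}(v)=\sum_{w:\,c_w\ge2}\theta_w$.
\end{lemma}

\begin{proof}
Deleting $v$ removes the term $\theta_v$ and changes $\theta_w$ only for the neighbors $w$ of $v$. Fix $w$ and consider how $\theta_w$ changes when one of its neighbors is deleted.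

If one of the $c_w$ earlier neighbors is deleted and $c_w\ge2$, then $\theta_w$ decreases by
\[
\frac{c_w}{\delta_w}-\frac{c_w-1}{\delta_w-1}=\frac{p_w}{\delta_w(\delta_w-1)} ;
\]
if $c_w=1$, then $c_w^*$ stays equal to $1$ and $\theta_w$ does not change. If one of the $p_w$ later neighbors is deleted, then $\theta_w$ increases by
\[
\frac{c_w^*}{\delta_w-1}-\frac{c_w^*}{\delta_w}=\frac{c^*_w}{\delta_w(\delta_w-1)} .
\]
The denominators are positive because $\delta_w\ge\deg w\ge2$. The total contribution of $w$ to $\sum_v\operatorname{drop}(v)$ is $\theta_w$, from $v=w$, plus the decreases, minus the increases. For $c_w\ge2$ this is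
\[
\theta_w+\frac{c_wp_w}{\delta_w(\delta_w-1)}-\frac{p_wc_w}{\delta_w(\delta_w-1)}=\theta_w .
\]
For $c_w\le1$ we have $\delta_w=1+p_w$, and the contribution is $\frac1{1+p_w}-\frac{p_w}{(1+p_w)p_w}=0$.
\end{proof}

As an illustration take $K_4$ minus an edge, with $u_1<u_2<w<z$ and $u_1u_2$ the missing edge. The values of $\theta$ are $\frac13,\frac13,\frac23,1$, so $Q=\frac73$. Deleting $u_1$ or $u_2$ leaves a triangle with $Q=\frac13+\frac12+1=\frac{11}6$, and deleting $w$ or $z$ leaves a path with its middle vertex last and $Q=2$. The drops $\frac12,\frac12,\frac13,\frac13$ add up to $\frac53=\theta_w+\theta_z$.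

Summing Lemma~\ref{lem:drop} over $v$ and using Lemma~\ref{lem:sumdrop}, we obtain
\begin{equation}\label{eq:budget}
\sum_{w:\,c_w\ge2}\theta_w<2-\tfrac52s .
\end{equation}

\subsection{The shape of the order}\label{sub:shape}

A vertex with $p=0$ has $c=\deg\ge2$ and $\theta=1$. Two such vertices would contradict \eqref{eq:budget}, so $z$ is the only one, and $p_v\ge1$ for all $v\ne z$. Let
\[
A=\{v\ne z:c_v\le1\},\qquad W=\{v\ne z:c_v\ge2\}.
\]
Removing the term $\theta_z=1$ from \eqref{eq:budget} leaves $\sum_{w\in W}\theta_w<1-\frac52s$. Call a vertex $w\ne z$ \emph{heavy} if $c_w>p_w$. A heavy vertex has $c_w\ge2$ and $\theta_w>\frac12$, so there is at most one. If it exists, we call it $w^*$, write $c=c_{w^*}$ and $p=p_{w^*}$, and let $C$ be its set of earlier neighbors. Then $1\le p<c$, and $\frac c{c+p}<1-\frac52s$, that is,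
\begin{equation}\label{eq:s}
s<\frac25\cdot\frac p{c+p}.
\end{equation}
So a heavy vertex forces the measure to be spread out, which will improve the gain from the leaves.

\subsection{A spanning tree and its gains}\label{sub:tree}

Each vertex $v\ne z$ chooses a \emph{parent} among its later neighbors: it chooses $z$ if $v$ is adjacent to $z$; otherwise $w^*$, if $w^*$ exists and $v\in C$; otherwise any later neighbor. Following parents moves forward in the order and ends at $z$, so the $N-1$ chosen edges form a spanning tree $T$ rooted at $z$. Let $t_w$ be the number of children of $w$. Children are earlier neighbors, so $t_w\le c_w$, and the first rule gives $t_z=c_z=\deg z\ge2$. Call the vertices without children \emph{leaves}, and let $k$ be their number. They have degree $1$ in $T$. The subtree below any vertex contains a leaf, and $z$ has at least two children, so $k\ge2$.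

The total mass of the leaves is at most $1$, and at most $\sqrt{ks}$ by the Cauchy--Schwarz inequality. By \eqref{eq:span} and Lemmas~\ref{lem:leaves} and~\ref{lem:cycle}, the following numbers are gains:
\begin{equation}\label{eq:gains}
\gamma_{\mathrm{cyc}}=\frac13,\qquad\gamma(a)=\frac{(k-2a)^2}{2k}\quad\text{for }\min(1,\sqrt{ks})\le a\le\frac k2 .
\end{equation}
The value $a=1$ is always allowed. We reach a contradiction by showing that one of these gains is at least $\Delta$.

\subsection{Bounding the loss}\label{sub:loss}

Put $F=0$ if there is no heavy vertex, and otherwise $F=F(c,p)$, where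
\[
F(c,p)=(c-p)\Bigl(1-\frac3{c+p}\Bigr).
\]

\begin{lemma}\label{lem:loss}
$6\Delta\le k-1+F$.
\end{lemma}

\begin{proof}
We first bound the terms of $6\Delta$ one at a time. For $v\in A$,
\[
6\Bigl(\frac12-\theta_v\Bigr)=\frac{3(p_v-1)}{p_v+1}\le p_v-1,
\]
since both sides vanish for $p_v=1$, and $p_v+1\ge3$ otherwise. For $w\in W$ not heavy, $p_w-c_w\ge0$ and $p_w+c_w\ge4$, so
\[
6\Bigl(\frac12-\theta_w\Bigr)=\frac{3(p_w-c_w)}{p_w+c_w}\le p_w-c_w=(p_w-1)-(c_w-1).
\]
For a heavy vertex $p-c$ is negative and this inequality fails as soon as $c+p>3$; this is why the number of heavy vertices had to be controlled. The definition of $F$ records the exact error: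
\[
6\Bigl(\frac12-\theta_{w^*}\Bigr)=\frac{3(p-c)}{c+p}=(p-1)-(c-1)+F(c,p).
\]
Adding up,
\[
6\Delta\le\sum_{v\ne z}(p_v-1)-\sum_{w\in W}(c_w-1)+F .
\]
Count the edges of $X$ outside $T$ in two ways. A vertex $v\ne z$ is the earlier end of $p_v-1$ of them, and a vertex $w$ is the later end of $c_w-t_w$ of them, which is $0$ for $w=z$. Hence $\sum_{v\ne z}(p_v-1)=\sum_{w\ne z}(c_w-t_w)$ and
\[
6\Delta\le\sum_{v\in A}(c_v-t_v)+\sum_{w\in W}(1-t_w)+F .
\]
In these two sums a leaf contributes at most $1$ and a vertex with a child at most $0$. The first vertex of the order is a leaf with $c=0$ and contributes $0$. So the two sums add up to at most $k-1$.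
\end{proof}

If $F=0$, then Lemma~\ref{lem:loss} and \eqref{eq:fan} show that $\Delta\le\gamma_{\mathrm{cyc}}$ or $\Delta\le\gamma(1)$, and we are done. This covers the case without a heavy vertex, and also the case $c=2$, where $p=1$ and $F(2,1)=0$.

\subsection{The heavy vertex}\label{sub:heavy}

From now on $w^*$ exists and $c\ge3$. The correction $F(c,p)$ can be as large as about $c$, so we need many leaves when $c$ is large. The second rule in the choice of parents provides them.

\begin{lemma}\label{lem:kc}
$k\ge c$.
\end{lemma}

\begin{proof}
Call the subtrees of $T$ below the children of $z$ \emph{branches}. Let $j$ be the number of vertices of $C$ adjacent to $z$. They are children of $z$, so they are the roots of $j$ distinct branches, each containing a leaf. The other $c-j$ vertices of $C$ are children of $w^*$; the subtrees below them are disjoint, so the branch containing $w^*$ has at least $c-j$ leaves. The root of this branch is $w^*$ or an ancestor of $w^*$, so it is not earlier than $w^*$ and does not belong to $C$. The branch is therefore different from the first $j$, and $k\ge j+(c-j)$.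
\end{proof}

Write $F(c,p)=c-p+3-\frac{6c}{c+p}$. Then
\[
F(c,1)-F(c,p)=(p-1)\Bigl(1-\frac{6c}{(c+1)(c+p)}\Bigr)\ge0,
\]
because for $p\ge2$ we have $(c+1)(c+p)-6c\ge(c+1)(c+2)-6c=(c-1)(c-2)\ge0$. Further, $F(c,1)=c-4+\frac6{c+1}$ increases with $c\ge2$, as $F(c+1,1)-F(c,1)=1-\frac6{(c+1)(c+2)}>0$. We shall use the values
\[
F(3,1)=\tfrac12,\quad F(4,1)=\tfrac65,\quad F(5,1)=2,\quad F(4,3)=\tfrac47,\quad F(5,3)=\tfrac54,\quad F(5,4)=\tfrac23 .
\]

\emph{The case $k\ge6$.} By Lemmas~\ref{lem:loss} and~\ref{lem:kc}, $6\Delta\le k-1+F(k,1)=2k-5+\frac6{k+1}$, while $6\gamma(1)=\frac{3(k-2)^2}k=3k-12+\frac{12}k$. The difference $k-7+\frac{12}k-\frac6{k+1}$ equals $\frac17$ for $k=6$ and is positive for $k\ge7$. So $\Delta\le\gamma(1)$.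

\emph{The case $3\le k\le5$.} Here $1\le p<c$ and $3\le c\le k$, and the five rows of the table below cover all such triples $(k,c,p)$. The column for $F$ uses $F(c,p)\le F(c,1)$ and the values listed above; the column for $6\Delta$ is $k-1+F$, by Lemma~\ref{lem:loss}; and the column for $ks$ is $\frac{2k}5\cdot\frac p{c+p}$, by \eqref{eq:s}. In each row with $a<1$ the number $a^2$ exceeds the bound on $ks$, and $a\le\frac k2$, so $a$ is allowed in \eqref{eq:gains}. The last column is $6\gamma(a)=3(k-2a)^2/k$.

\begin{center}
\begin{tabular}{c|l|c|c|c|c|c|c|c}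
$k$ & $(c,p)$ & $F\le$ & $6\Delta\le$ & $\frac p{c+p}\le$ & $ks<$ & $a$ & $a^2$ & $6\gamma(a)$\\[2pt]
\hline
$3$ & $c=3$ & $1/2$ & $2.5$ & $2/5$ & $12/25$ & $0.7$ & $0.49$ & $2.56$\\
$4$ & $c=3$, or $(4,3)$ & $4/7$ & $25/7$ & $3/7$ & $24/35$ & $0.85$ & $0.7225$ & $3.9675$\\
$4$ & $c=4$, $p\le2$ & $6/5$ & $4.2$ & $1/3$ & $8/15$ & $0.75$ & $0.5625$ & $4.6875$\\
$5$ & $c\le4$, or $(5,3)$, $(5,4)$ & $5/4$ & $5.25$ & -- & -- & $1$ & -- & $5.4$\\
$5$ & $c=5$, $p\le2$ & $2$ & $6$ & $2/7$ & $4/7$ & $0.8$ & $0.64$ & $6.936$
\end{tabular}
\end{center}

In every row $6\gamma(a)$ exceeds the bound on $6\Delta$. The four rows with $a<1$ are the only places where the term $\frac52s$ of \eqref{eq:budget} is used. It is needed there: for $k=3,4,5$ we have $6\gamma(1)=1,\,3,\,5.4$ and $6\gamma_{\mathrm{cyc}}=2$, and these fall short of the bounds on $6\Delta$ in those rows.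

In all cases some gain $\gamma$ satisfies $\gamma\ge\Delta$, so $E_\mu(X)\le\frac{N-1}2-\Delta=Q(X)-1$, contrary to the choice of $X$ and $\mu$. This proves Proposition~\ref{prop:key}, and with it Theorems~\ref{thm:rho} and~\ref{thm:randic}. \qed

\begin{thebibliography}{9}

\bibitem{forms}
\emph{What Forms Do Interesting Conjectures},
\texttt{http://plouffe.fr/OEIS/citations/G-2002-46.pdf}.

\end{thebibliography}
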